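# Semi-parallel cubic forms on locally strongly convex affine hyperspheres

## 1. Blaschke structure, difference tensor, affine hyperspheres

Everything is smooth and local, and $M^n$ ($n\ge 2$) is connected. Let $D$ be the flat connection of $\mathbb{R}^{n+1}$ and $\det$ its standard volume form.

**Definition (Blaschke structure).** Let $M^n\subset\mathbb{R}^{n+1}$ be a hypersurface and $\xi$ a transversal field. Split
$$D_XY=\nabla_XY+h(X,Y)\,\xi,\qquad D_X\xi=-SX+\tau(X)\,\xi .$$
$M$ is *locally strongly convex* if $h$ is definite (this does not depend on $\xi$). In that case there is exactly one $\xi$, the *affine normal*, such that $\tau=0$, $h$ is positive definite, and $|\det(X_1,\dots,X_n,\xi)|=1$ for every $h$-orthonormal basis $X_1,\dots,X_n$ of a tangent space. From now on $\xi$ is this field. Then $\nabla$ is the induced connection, $h$ the affine metric, and $S$ the affine shape operator. We write $\hat\nabla$ and $\hat R$ for the Levi-Civita connection and curvature tensor of $h$.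

By uniqueness, to identify the affine normal it is enough to exhibit a field with the three properties. If $L$ is the linear part of an affine map, then the image of $M$ has affine normal $cL\xi$ with $c=|\det L|^{-2/(n+2)}>0$: replacing $\xi$ by $cL\xi$ turns $h$ into $h/c$, hence its volume form into $c^{-n/2}$ times the old one, and multiplies the determinant by $c\,|\det L|$. So $S$ is multiplied by the positive number $c$, while $\nabla$ and $\hat\nabla$ are unchanged.

**Definition (cubic form, difference tensor).** The cubic form is $C=\nabla h$, that is, $C(X,Y,Z)=(\nabla_Xh)(Y,Z)$. The difference tensor is $K_XY=\nabla_XY-\hat\nabla_XY$, and we put $K(X,Y,Z)=h(K_XY,Z)$.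

We use these textbook facts. First, flatness of $D$ gives the Gauss equation $R(X,Y)Z=h(Y,Z)SX-h(X,Z)SY$ of $\nabla$ and the total symmetry of $C$. Second,
$$C(X,Y,Z)=-2K(X,Y,Z).$$
Indeed $K(X,Y,Z)$ is symmetric in $X,Y$ because both connections are torsion-free, and $\hat\nabla h=0$ gives $C(X,Y,Z)=-K(X,Y,Z)-K(X,Z,Y)$. Comparing $C(X,Y,Z)$ with $C(Y,X,Z)$ gives $K(X,Z,Y)=K(Y,Z,X)$, so $K$ is totally symmetric. Third, $\operatorname{tr}K_X=0$ (apolarity): since $\tau=0$, the form $\det(\cdot,\dots,\cdot,\xi)$ is $\nabla$-parallel, and up to sign it is the volume form of $h$, which is $\hat\nabla$-parallel. So $K$ is totally symmetric and trace-free, and each $K_X$ is $h$-self-adjoint.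

**Definition (affine hypersphere).** $M$ is an affine hypersphere if all its affine normal lines pass through one point or are all parallel. Equivalently, $S=H\,\mathrm{id}$ with $H$ constant.

**Example 1 (quadrics).** On the unit sphere take $\xi=-x$. Then $h$ is the round metric, the determinant condition holds, and $D_X\xi=-X$, so $H=1$. On the sheet $x_{n+1}>0$ of $x_{n+1}^2-|x'|^2=1$ take $\xi=x$, and let $\langle\cdot,\cdot\rangle$ be the Lorentz product $|x'|^2-x_{n+1}^2$. Since $\langle D_XY,x\rangle=-\langle X,Y\rangle$ and $\langle x,x\rangle=-1$, $h$ is the induced (positive definite) metric. The determinant condition holds because an orthonormal tangent basis together with $x$ is a Lorentz-orthonormal basis. Here $D_X\xi=X$, so $H=-1$. On the graph of $\frac12|x|^2$ take $\xi=\partial_{n+1}$; then $h=\sum dx_i^2$ and $H=0$. In the first two cases $\nabla$ is the orthogonal projection of $D$ for a product that restricts to $h$ on tangent spaces, so $\nabla h=0$; in the third, $\nabla$ is the flat coordinate connection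 and $h$ has constant coefficients. So $C=0$ in all three cases.

**Example 2 ($x_1\cdots x_{n+1}=1$, all $x_i>0$).** For $a\in\mathbb{R}^{n+1}$ with $\sum a_i=0$, let $X_a=(a_ix_i)_i$. These fields are tangent, they span, and they commute (in the coordinates $t_i=\log x_i$ they are constant fields). Let $\langle a,b\rangle=\sum a_ib_i$ and try $\xi=cx$ with $c>0$ constant. We have
$$D_{X_a}X_b=(a_ib_ix_i)_i=X_d+\frac{\langle a,b\rangle}{n+1}\,x,\qquad d_i=a_ib_i-\frac{\langle a,b\rangle}{n+1},$$
where $\sum d_i=0$. So $\nabla_{X_a}X_b=X_d$ and $h(X_a,X_b)=\frac{\langle a,b\rangle}{c(n+1)}$, which is positive definite. Also $D_X\xi=cX$, so $\tau=0$. For a Euclidean-orthonormal basis $a^1,\dots,a^n$ of $\{\sum a_i=0\}$,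
$$|\det(X_{a^1},\dots,X_{a^n},cx)|=c\prod_i x_i\cdot|\det(a^1,\dots,a^n,(1,\dots,1))|=c\sqrt{n+1},$$
and the $h$-volume of $X_{a^1},\dots,X_{a^n}$ is $(c(n+1))^{-n/2}$. They agree for $c=(n+1)^{-(n+1)/(n+2)}$. So $M$ is an affine hypersphere with $H=-c<0$. The $X_a$ commute and have constant inner products, so the Koszul formula gives $\hat\nabla_{X_a}X_b=0$. Hence $\hat R=0$, and $K(X_a,X_b,X_e)=\frac{1}{c(n+1)}\sum_i a_ib_ie_i$ has constant coefficients in a parallel frame, so $\hat\nabla C=0$. For $a=(1,1,-2,0,\dots,0)$ we have $\sum a_i^3=-6$, so $C\ne0$.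

**Example 3 (a radial graph).** If $D^2f>0$ and $\det D^2f=1$, the graph of $f$ has $\xi=\partial_{n+1}$, $h=D^2f$, $\nabla$ the flat coordinate connection, $C=D^3f$, and $S=0$. Take $n=2$ and $f$ radial with $f'(r)=\sqrt{r^2+1}$, $r>0$. The eigenvalues of $D^2f$ are $f''=r/\sqrt{r^2+1}$ and $f'/r=\sqrt{r^2+1}/r$, both positive with product $1$. So this is an affine sphere with $H=0$. Its cubic form is not zero at any point, because $C(\partial_r,\partial_r,\partial_r)=f'''=(r^2+1)^{-3/2}$.

## 2. Parallel and semi-parallel cubic forms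

**Definition.** For tangent fields $X,Y$ put
$$\hat R(X,Y)\cdot C=\hat\nabla_X\hat\nabla_YC-\hat\nabla_Y\hat\nabla_XC-\hat\nabla_{[X,Y]}C .$$
The cubic form is *parallel* if $\hat\nabla C=0$ and *semi-parallel* if $\hat R\cdot C=0$.

This operator is a derivation that kills functions, so
$$(\hat R(X,Y)\cdot C)(U,V,W)=-C(\hat R(X,Y)U,V,W)-C(U,\hat R(X,Y)V,W)-C(U,V,\hat R(X,Y)W).\tag{1}$$
Thus semi-parallelism is a condition on $\hat R$ and $C$ at each point, while parallelism is a first-order condition. Parallel implies semi-parallel. Quadrics and Example 2 are parallel. For general affine hypersurfaces the converse fails.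

**Example 4 (semi-parallel, not parallel).** Let $M$ be the graph of $f(x,y)=-\frac1{16}\log x+\frac12y^2$, $x>0$. Put $p=f_{xx}=\frac{1}{16x^2}$ and $x=t^4/4$ with $t>0$, so that $p=t^{-8}$, $dx=t^3dt$, and $D^2f=p\,dx^2+dy^2$. The affine normal has the form $\xi=\lambda\partial_3+Z$ with $\lambda>0$ and $Z$ tangent. With the flat coordinate connection $\nabla^0$,
$$D_XY=\nabla^0_XY+D^2f(X,Y)\,\partial_3,\qquad h=\lambda^{-1}D^2f,\qquad \nabla_XY=\nabla^0_XY-h(X,Y)Z .$$
The determinant condition reads $\lambda=\sqrt{\det h}=\lambda^{-1}\sqrt p$, so $\lambda=p^{1/4}=t^{-2}$ and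
$$h=p^{3/4}dx^2+p^{-1/4}dy^2=dt^2+t^2dy^2 .$$
This is the flat metric in polar form, so $\hat R=0$ and $\hat R\cdot C=0$. Now put $\zeta=h(Z,\cdot)$. Then
$$C(X,Y,W)=\lambda^{-1}D^3f(X,Y,W)-d\log\lambda(X)\,h(Y,W)+\zeta(W)h(X,Y)+\zeta(Y)h(X,W).$$
Symmetry in $X,Y$ gives $(d\log\lambda+\zeta)(X)\,h(Y,W)=(d\log\lambda+\zeta)(Y)\,h(X,W)$, so $\zeta=-d\log\lambda=\frac2t\,dt$. In the $h$-orthonormal frame $e_1=\partial_t=p^{-3/8}\partial_x$, $e_2=t^{-1}\partial_y$, the only nonzero component of $\lambda^{-1}D^3f$ is the $111$ component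
$$p^{-1/4}\,\frac{dp}{dx}\,p^{-9/8}=t^{11}\cdot(-8t^{-12})=-\frac8t .$$
So $C_{111}=-\frac8t+\frac6t=-\frac2t$, $C_{122}=\frac2t$, $C_{112}=C_{222}=0$, and $|C|^2=\frac{4}{t^2}+3\cdot\frac4{t^2}=\frac{16}{t^2}$ is not constant. Hence $\hat\nabla C\ne0$.

Now the question can be posed: **must a locally strongly convex affine hypersphere with $\hat R\cdot C=0$ satisfy $\hat\nabla C=0$?** It is the problem we take from "Locally Strongly Convex Affine Hypersurfaces with Semi-parallel Cubic Form" (doi:10.1007/s12220-022-01133-5). Two known results come with it: the answer is yes for $n=2$, and it is yes for $n\ge3$ if in addition the scalar curvature is constant. We shall use neither.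

**Theorem A.** Let $M^n$, $n\ge2$, be a locally strongly convex affine hypersphere with $\hat R\cdot C=0$. Then $\hat\nabla C=0$.

## 3. Gauss and Codazzi equations of a hypersphere

This section rewrites the hypersphere condition in terms of $h$ and $K$ alone. Let $(X\wedge Y)Z=h(Y,Z)X-h(X,Z)Y$. For $S=H\,\mathrm{id}$ the Gauss equation is $R(X,Y)=H\,X\wedge Y$. Inserting $\nabla=\hat\nabla+K$ gives
$$H\,X\wedge Y=\hat R(X,Y)+\big[(\hat\nabla_XK)_Y-(\hat\nabla_YK)_X\big]+[K_X,K_Y].$$
The bracket with the derivatives of $K$ is $h$-self-adjoint. The other terms are $h$-skew: $X\wedge Y$ and $\hat R(X,Y)$ clearly, and $[K_X,K_Y]$ as a commutator of self-adjoint operators. Separating the two types,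
$$\hat R(X,Y)=H\,X\wedge Y-[K_X,K_Y],\qquad(\hat\nabla_XK)_Y=(\hat\nabla_YK)_X.\tag{2}$$
The second equation and the symmetry of $K$ say that $\hat\nabla K$ is a totally symmetric 4-tensor.

Fix a local $h$-orthonormal frame $e_1,\dots,e_n$ and let $A_i=K_{e_i}$, a symmetric matrix with entries $(A_i)_{jk}=K_{ijk}$. Note that
$$A_ie_j=A_je_i,\qquad \sum_lA_le_l=0,\tag{3}$$
the second because $K$ is trace-free. Inner products of tensors are full contractions, and $\langle B,D\rangle=\operatorname{tr}(B^TD)$ for matrices. Put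
$$u=|K|^2=\tfrac14|C|^2,\qquad P_{ij}=\operatorname{tr}(A_iA_j)=\sum_{k,l}K_{ikl}K_{jkl},\qquad \operatorname{tr}P=u .$$

## 4. Surfaces by hand

Let $n=2$ and $K_{111}=a$, $K_{112}=b$; being trace-free forces $K_{122}=-a$, $K_{222}=-b$. So
$$A_1=\begin{pmatrix}a&b\\b&-a\end{pmatrix},\quad A_2=\begin{pmatrix}b&-a\\-a&-b\end{pmatrix},\quad s=a^2+b^2=\tfrac u4,\quad J_0=\begin{pmatrix}0&-1\\1&0\end{pmatrix}.$$
Multiplying out, $A_1^2=A_2^2=s\,I$ and $A_1A_2=sJ_0=-A_2A_1$. Since $e_1\wedge e_2$ has matrix $-J_0$, (2) gives $\hat R(e_1,e_2)=H\,e_1\wedge e_2-2sJ_0=\kappa\,e_1\wedge e_2$ with $\kappa=H+\frac u2$. So $\hat R(e_1,e_2)e_1=-\kappa e_2$ and $\hat R(e_1,e_2)e_2=\kappa e_1$, and (1), applied to $K=-\frac12C$, gives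
$$(\hat R(e_1,e_2)\cdot K)(e_1,e_1,e_1)=3\kappa b,\qquad(\hat R(e_1,e_2)\cdot K)(e_2,e_2,e_2)=3\kappa a .$$
If $\hat R\cdot K=0$, then $\kappa K=0$, hence $u(u+2H)=0$. So the continuous function $u$ takes at most two values, and it is constant. If $u=0$, then $K=0$. If $u\ne0$, put $(\hat\nabla_{e_1}K)_{111}=\alpha$ and $(\hat\nabla_{e_1}K)_{112}=\beta$. By total symmetry and tracelessness, $\hat\nabla_{e_1}K$ has $(111,112)$ components $(\alpha,\beta)$ and $\hat\nabla_{e_2}K$ has $(\beta,-\alpha)$. The inner product of trace-free cubic forms with components $(a,b)$ and $(a',b')$ is $4(aa'+bb')$, so $X(u)=2\langle K,\hat\nabla_XK\rangle=0$ says $a\alpha+b\beta=0$ and $a\beta-b\alpha=0$. Since $a^2+b^2\ne0$, $\alpha=\beta=0$. This proves Theorem A for $n=2$.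

The argument has two halves: $u$ is constant, and constancy of $u$ makes $K$ parallel. We take the second half first.

## 5. The Bochner formula reduces everything to $|K|^2$ being constant

Let $\hat\nabla^2_{X,Y}K=\hat\nabla_X\hat\nabla_YK-\hat\nabla_{\hat\nabla_XY}K$ and $\hat\Delta K=\sum_l\hat\nabla^2_{e_l,e_l}K$. Since $\hat\nabla$ is torsion-free, $\hat R(X,Y)\cdot K=\hat\nabla^2_{X,Y}K-\hat\nabla^2_{Y,X}K$.

**Lemma 1.** Let $K$ be a totally symmetric trace-free 3-tensor on a Riemannian manifold, with $\hat\nabla K$ totally symmetric. Then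
$$(\hat\Delta K)_{ijk}=\sum_l(\hat R(e_l,e_i)\cdot K)(e_l,e_j,e_k).$$

**Proof.** The purpose is to turn the Laplacian into a commutator. Since $\hat\nabla^2_{X,Y}K$ is the derivative in direction $X$ of the symmetric 4-tensor $\hat\nabla K$ with $Y$ inserted, $(\hat\nabla^2_{X,Y}K)(Z,U,V)$ is symmetric in $Y,Z,U,V$. Hence
$$(\hat\Delta K)_{ijk}=\sum_l(\hat\nabla^2_{l,l}K)_{ijk}=\sum_l(\hat\nabla^2_{l,i}K)_{ljk}=\sum_l(\hat\nabla^2_{i,l}K)_{ljk}+\sum_l(\hat R(e_l,e_i)\cdot K)_{ljk}.$$
By the same symmetry $\sum_l(\hat\nabla^2_{i,l}K)_{ljk}=\sum_l(\hat\nabla^2_{i,j}K)_{llk}=0$, because $K$, and so every covariant derivative of it, is trace-free. $\square$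

So $\hat R\cdot C=0$ implies $\hat\Delta K=0$. The identity
$$\tfrac12\hat\Delta|K|^2=|\hat\nabla K|^2+\langle\hat\Delta K,K\rangle,\tag{4}$$
obtained by differentiating $|K|^2=\langle K,K\rangle$ twice, then becomes $\frac12\hat\Delta u=|\hat\nabla K|^2$. If $u$ is constant, then $\hat\nabla K=0$.

This is the approach to try first, and here it stops: (4) says only that $u$ is subharmonic. The problem is local, so there is no compactness and no interior maximum to invoke, and nothing so far gives $X(u)=0$. The extra hypothesis in the second known result supplies exactly this. Indeed, trace (2): $\operatorname{Ric}(Y,Z)=\sum_ih(\hat R(e_i,Y)Z,e_i)$ equals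
$$(n-1)H\,h(Y,Z)-\sum_i\big\{h(K_YZ,A_ie_i)-h(A_iZ,A_iY)\big\}=(n-1)H\,h(Y,Z)+P(Y,Z)$$
by (3), so the scalar curvature is $n(n-1)H+u$. It is constant if and only if $u$ is.

## 6. The contracted equation as an algebraic equation for $K$

For $n=2$ constancy of $u$ came from pointwise algebra. So compute $\hat\Delta K$ algebraically. We carry a constant $\varepsilon$ in the curvature equation for use in Section 9; hyperspheres have $\varepsilon=1$. Put
$$Q_i=\sum_mP_{im}A_m+\sum_l[A_l,[A_l,A_i]],\qquad Q_{ijk}=(Q_i)_{jk}.$$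

**Lemma 2.** In the situation of Lemma 1 let $\hat R(X,Y)=H\,X\wedge Y-\varepsilon[K_X,K_Y]$ with constants $H,\varepsilon$. Then
$$\hat\Delta K=(n+1)H\,K+\varepsilon\,Q .$$

**Proof.** By Lemma 1 we must evaluate $\sum_l(\hat R(e_l,e_i)\cdot K)(e_l,e_j,e_k)$, using (1) with $K$ in place of $C$. The expression is linear in $\hat R$, so we treat the two parts separately.

**Step 1. The part $H\,X\wedge Y$.** This step produces the linear term. We have $\sum_l(e_l\wedge e_i)e_l=e_i-ne_i=-(n-1)e_i$, so the first slot contributes $(n-1)HK_{ijk}$. Since $(e_l\wedge e_i)e_j=\delta_{ij}e_l-\delta_{lj}e_i$, the second slot contributes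
$$-H\Big(\delta_{ij}\sum_lK_{llk}-K_{jik}\Big)=HK_{ijk},$$
and the third slot likewise contributes $HK_{ijk}$. The total is $(n+1)HK_{ijk}$.

**Step 2. The part $-\varepsilon[K_X,K_Y]$, first slot.** This step produces the first half of $Q$. The two minus signs cancel, and the contribution is $\varepsilon K(v,e_j,e_k)$ with $v=\sum_l[A_l,A_i]e_l$. By (3),
$$v=\sum_lA_lA_ie_l-A_i\sum_lA_le_l=\sum_lA_l^2e_i=\sum_mP_{im}e_m,$$
because $(\sum_lA_l^2)_{im}=\sum_{l,k}K_{lik}K_{lkm}=P_{im}$. The contribution is $\varepsilon\sum_mP_{im}K_{mjk}$.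

**Step 3. The part $-\varepsilon[K_X,K_Y]$, second and third slots.** This step produces the double commutator. The contribution is
$$\varepsilon\sum_l\big\{h(A_l[A_l,A_i]e_j,e_k)+h(A_le_j,[A_l,A_i]e_k)\big\}=\varepsilon\sum_lh\big((A_l[A_l,A_i]-[A_l,A_i]A_l)e_j,e_k\big),$$
since $[A_l,A_i]$ is skew. This is $\varepsilon\sum_l[A_l,[A_l,A_i]]_{jk}$. Adding the three steps gives the lemma. $\square$

So a semi-parallel hypersphere satisfies at each point
$$Q=-(n+1)H\,K,\tag{5}$$
and pairing with $K$ gives $\langle Q,K\rangle=-(n+1)H\,u$, a quartic expression equal to a quadratic one.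

For $n=2$, Section 4 gives $P=2sI$ and $[A_2,[A_2,A_1]]=2A_2^2A_1-2A_2A_1A_2=4sA_1$; likewise $[A_1,[A_1,A_2]]=4sA_2$. So $Q=6sK=\frac32uK$, and (5) is $(\frac32u+3H)K=0$, as in Section 4. For $n=3$, however, the paired equation no longer determines $u$. Compare two cubic forms.

* $K_{123}=1$ and its permutations, all other components $0$. Then $u=6$ and $P=2I$. With $E_{ij}$ the matrix units, $A_1=E_{23}+E_{32}$, $A_2=E_{13}+E_{31}$, so $[A_2,A_1]=E_{12}-E_{21}$ and $[A_2,[A_2,A_1]]=E_{32}+E_{23}=A_1$. By symmetry of the indices $Q=2K+2K=4K=\frac23uK$.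
* A two-dimensional form as in Section 4, extended by $A_3=0$. Then $Q=\frac32uK$.

After scaling, both satisfy (5) with $H=-1$, the first with $u=6$ and the second with $u=\frac83$. Moreover, the unit sphere in the 7-dimensional space of trace-free cubic forms on $\mathbb{R}^3$ is connected, and on it the continuous function $\langle Q,K\rangle$ takes the values $\frac23$ and $\frac32$, hence all values $w$ between. Scaling a unit form with value $w$ so that $u=4/w$ solves the paired equation $\langle Q,K\rangle=4u$. So this equation alone allows every $u\in[\frac83,6]$. (The second form does not satisfy the full condition: there $\hat R(e_1,e_3)=H\,e_1\wedge e_3$, and $(\hat R(e_1,e_3)\cdot K)$ takes the values $-Ha$ and $-Hb$ on $(e_3,e_1,e_1)$ and $(e_3,e_1,e_2)$. But it does satisfy the contraction, and the contraction will be all we use.) What we have not yet used is the tensor equation (5) in directions other than $K$.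

## 7. The cubic expression $Q$ is the gradient of a quartic

Define, for a symmetric 3-tensor $K$,
$$\Phi(K)=\tfrac14\Big(\sum_{i,j}P_{ij}^2+\sum_{i,j}|[A_i,A_j]|^2\Big).$$
It is built from full contractions, so it is $O(n)$-invariant and defines a function on $M$. It is a homogeneous quartic polynomial in $K$, and
$$\Phi\ge0,\qquad\Phi=0\ \Rightarrow\ P=0\ \Rightarrow\ u=\operatorname{tr}P=0\ \Rightarrow\ K=0.\tag{6}$$

**Lemma 3.** For every symmetric 3-tensor $L$, $d\Phi_K(L)=\langle Q,L\rangle$. Consequently $\langle Q,K\rangle=4\Phi(K)$. If $K$ is a field of symmetric 3-tensors, then $X(\Phi)=\langle Q,\hat\nabla_XK\rangle$ for every vector field $X$.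

**Proof.** Let $B_i=L_{e_i}$, a symmetric matrix.

**Step 1. The derivative of $\sum P_{ij}^2$.** It accounts for the first half of $Q$. By symmetry of $P$ it equals
$$2\sum_{i,j}P_{ij}\big(\operatorname{tr}(B_iA_j)+\operatorname{tr}(A_iB_j)\big)=4\sum_{i,m}P_{im}\operatorname{tr}(A_mB_i).$$

**Step 2. The derivative of $\sum|[A_l,A_i]|^2$.** It accounts for the double commutators. It equals
$$2\sum_{l,i}\langle[B_l,A_i]+[A_l,B_i],[A_l,A_i]\rangle=4\sum_{l,i}\langle[A_l,B_i],[A_l,A_i]\rangle,$$
because exchanging the names $l,i$ turns $\langle[B_l,A_i],[A_l,A_i]\rangle$ into $\langle[B_i,A_l],[A_i,A_l]\rangle=\langle[A_l,B_i],[A_l,A_i]\rangle$. For $A,B$ symmetric and $D$ skew, $[A,B]$ is skew and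
$$\langle[A,B],D\rangle=-\operatorname{tr}(ABD-BAD)=-\operatorname{tr}(BDA-BAD)=\operatorname{tr}(B[A,D])=\langle B,[A,D]\rangle.$$
With $A=A_l$, $B=B_i$, $D=[A_l,A_i]$ the derivative is $4\sum_{l,i}\langle B_i,[A_l,[A_l,A_i]]\rangle$.

**Step 3. Conclusion.** This step collects the terms. Adding Steps 1 and 2 and multiplying by $\frac14$ gives $d\Phi_K(L)=\sum_i\langle Q_i,B_i\rangle=\langle Q,L\rangle$. Taking $L=K$, Euler's identity for a homogeneous quartic gives $\langle Q,K\rangle=4\Phi$. For the last formula, take a curve with initial velocity $X$ and an orthonormal frame that is $\hat\nabla$-parallel along it. In this frame the components of $K$ have derivative the components of $\hat\nabla_XK$, which is a symmetric 3-tensor. Apply the chain rule with $L=\hat\nabla_XK$. $\square$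

Equation (5) is therefore a gradient equation, $Q=\mu K$ with the constant $\mu=-(n+1)H$. Along a moving solution $K$ of such an equation, $\Phi=\frac\mu4u$ by homogeneity of degree 4, so $\Phi'=\frac\mu4u'$. The gradient equation paired with the velocity of $K$ says $\Phi'=\mu\langle K,K'\rangle=\frac\mu2u'$. The coefficients differ because $\Phi$ has degree 4 and $u$ has degree 2. So $\mu u'=0$.

## 8. Proof of Theorem A

**Step 1. Pass to the algebraic equation.** This step makes the hypothesis a gradient equation. Since $C=-2K$, $\hat R\cdot K=0$. By (2), Lemma 1 and Lemma 2 with $\varepsilon=1$, we have $\hat\Delta K=0$ and (5): $Q=-(n+1)HK$.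

**Step 2. Pair with $K$ and with $\hat\nabla_XK$.** This step computes $X(\Phi)$ in two ways. Pairing (5) with $K$ and using Lemma 3,
$$4\Phi=-(n+1)H\,u.\tag{7}$$
As $H$ is constant, differentiating (7) gives $X(\Phi)=-\frac{(n+1)H}{4}X(u)$. Pairing (5) with $\hat\nabla_XK$ and using Lemma 3,
$$X(\Phi)=-(n+1)H\,\langle K,\hat\nabla_XK\rangle=-\tfrac{(n+1)H}{2}X(u).$$
Comparing, $H\,X(u)=0$ for all $X$.

**Step 3. $u$ is locally constant.** This step separates the two cases. If $H\ne0$, then $X(u)=0$ for all $X$. If $H=0$, then $\Phi=0$ by (7), so $K=0$ by (6) and $u=0$.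

**Step 4. Bochner.** This step finishes as in Section 5. By (4), $0=\frac12\hat\Delta u=|\hat\nabla K|^2+\langle\hat\Delta K,K\rangle=|\hat\nabla K|^2$. Since $h$ is positive definite, $\hat\nabla K=0$, that is, $\hat\nabla C=0$. $\blacksquare$

So the locally strongly convex affine hyperspheres with $\hat R\cdot C=0$ are exactly those with $\hat\nabla C=0$. The latter were classified by Z. Hu, H. Li and L. Vrancken, *Locally strongly convex affine hypersurfaces with parallel cubic form*, J. Differential Geom. 87 (2011), 239–307; nothing here depends on that.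

## 9. The equation $\hat\Delta K=\lambda K$ with constant $\lambda$

The proof used only the contraction $\hat\Delta K=0$ and the structure equations, which gives a stronger statement.

**Theorem B.** Let $(M^n,h)$, $n\ge2$, be a Riemannian manifold with a totally symmetric trace-free 3-tensor $K$ such that $\hat\nabla K$ is totally symmetric and
$$\hat R(X,Y)=H\,X\wedge Y-\varepsilon[K_X,K_Y],\qquad H,\varepsilon\ \text{constants},\ \varepsilon\ne0.$$
If $\hat\Delta K=\lambda K$ for a constant $\lambda$, then $|K|^2$ is locally constant and $|\hat\nabla K|^2=-\lambda|K|^2$. In particular $\hat\nabla K=0$ if $\lambda\ge0$, and $K=0$ if $\lambda>0$.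

**Proof.** Lemmas 1, 2 and 3 and (6) apply as stated. Lemma 2 gives $\varepsilon Q=\mu K$ with the constant $\mu=\lambda-(n+1)H$. Pairing with $K$ gives $4\varepsilon\Phi=\mu u$, hence $\varepsilon X(\Phi)=\frac\mu4X(u)$. Pairing with $\hat\nabla_XK$ gives $\varepsilon X(\Phi)=\frac\mu2X(u)$. So $\mu X(u)=0$. If $\mu\ne0$, $u$ is locally constant. If $\mu=0$, then $\Phi=0$ since $\varepsilon\ne0$, so $K=0$ by (6). In both cases (4) gives $0=\frac12\hat\Delta u=|\hat\nabla K|^2+\lambda u$. If $\lambda\ge0$, both summands are nonnegative, so both vanish: $\hat\nabla K=0$, and $u=0$ if $\lambda>0$. $\square$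

**Corollary C.** For a locally strongly convex affine hypersphere the following are equivalent: (a) $\hat\nabla C=0$; (b) $\hat R\cdot C=0$; (c) $\hat\Delta C=0$; (d) $\sum_l(\hat R(e_l,X)\cdot C)(e_l,Y,Z)=0$ for all $X,Y,Z$.

**Proof.** (a)$\Rightarrow$(b)$\Rightarrow$(d) is clear. (d)$\Leftrightarrow$(c) is Lemma 1. (c)$\Rightarrow$(a) is Theorem B with $\varepsilon=1$, $\lambda=0$. $\square$

**Sharpness.** In Theorem B, "$\lambda$ constant" cannot be replaced by "$\lambda\ge0$ a function". By Section 6, $Q=\frac32uK$ for $n=2$, so Lemma 2 shows that every locally strongly convex affine sphere with $n=2$ satisfies $\hat\Delta K=3\big(H+\frac u2\big)K$. For the radial graph of Example 3, $H=0$ and $C\ne0$, so $\hat\Delta C=\lambda C$ with $\lambda=\frac32u\ge0$. But $\hat\nabla C\ne0$: if $\hat\nabla C=0$, then $\hat\Delta K=0$, so $\frac32uK=0$ and $K=0$.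

## 10. Bounds for the Pick invariant

The quartic $\Phi$ also gives sharp bounds. We use the Maschke–Pick–Berwald theorem: $C=0$ if and only if $M$ is locally a nondegenerate quadric. If $M$ is locally strongly convex, the quadric is an ellipsoid, an elliptic paraboloid, or one sheet of a two-sheeted hyperboloid: for a central quadric $q(x)=1$ the form $q$ must be definite on the tangent space $x^{\perp}$, so it has signature $(n+1,0)$ or $(1,n)$, and for a paraboloid the quadratic part must be definite. By Example 1 and the positive scaling of $S$ under affine maps (Section 1), these have $H>0$, $H=0$, $H<0$ respectively.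

**Theorem D.** Let $M^n$ be a locally strongly convex affine hypersphere with $\hat R\cdot C=0$, and let $J=\frac{|K|^2}{n(n-1)}=\frac{|C|^2}{4n(n-1)}$ be the Pick invariant, which is locally constant by Theorem A. If $H\ge0$, then $C=0$, so $M$ is locally a quadric (ellipsoid for $H>0$, elliptic paraboloid for $H=0$). If $H<0$, then
$$0\le J\le-H .$$
Here $J=0$ if and only if $M$ is locally a two-sheeted hyperboloid, and $J=-H$ if and only if $h$ is flat. Both bounds are attained for every $n\ge2$.

**Proof.** **Step 1. $H\ge0$, and the case $J=0$.** This step uses only the sign of $\Phi$. If $H\ge0$, (7) gives $\Phi\le0$, so $K=0$ by (6), and the quadric is of the stated type. If $H<0$, then $J=0$ means $C=0$, which means that $M$ is locally a two-sheeted hyperboloid.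

**Step 2. A lower bound for $\Phi$.** This step bounds $\Phi$ below by a multiple of $u^2$, for any trace-free $K$. By Cauchy–Schwarz, $\sum P_{ij}^2\ge\frac{(\operatorname{tr}P)^2}{n}=\frac{u^2}{n}$. Next, $e_i\wedge e_j$ has matrix $E_{ij}-E_{ji}$, so for skew $B$ we have $\langle B,e_i\wedge e_j\rangle=2B_{ij}=2h(e_i,Be_j)$. Therefore, by (3),
$$\sum_{i,j}\langle[A_i,A_j],e_i\wedge e_j\rangle=2\sum_{i,j}\big(h(A_ie_i,A_je_j)-h(A_je_i,A_ie_j)\big)=0-2\sum_{i,j}|A_ie_j|^2=-2u,\tag{8}$$
while $\sum_{i,j}|e_i\wedge e_j|^2=2n(n-1)$. Cauchy–Schwarz gives $4u^2\le2n(n-1)\sum|[A_i,A_j]|^2$, that is,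
$$\sum_{i,j}|[A_i,A_j]|^2\ge\frac{2u^2}{n(n-1)},$$
with equality if and only if $[A_i,A_j]=\gamma\,e_i\wedge e_j$ for all $i,j$ with one constant $\gamma$. By (8) then $2n(n-1)\gamma=-2u$, so $\gamma=-J$.

**Step 3. The upper bound and its equality case.** This step combines Step 2 with (7). Let $H<0$. Then
$$-(n+1)H\,u=4\Phi\ge\frac{u^2}{n}+\frac{2u^2}{n(n-1)}=\frac{(n+1)u^2}{n(n-1)}=(n+1)J\,u .$$
If $u>0$ this gives $J\le-H$; if $u=0$, then $J=0\le-H$. If $J=-H$, then equality holds throughout, so $[A_i,A_j]=-J\,e_i\wedge e_j$ and $\hat R(X,Y)=(H+J)\,X\wedge Y=0$. Conversely, if $\hat R=0$, then $[A_i,A_j]=H\,e_i\wedge e_j$ by (2); pairing with $e_i\wedge e_j$, summing, and using (8) gives $-2u=2n(n-1)H$, that is, $J=-H$.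

**Step 4. Attainment.** This step exhibits the extreme cases. The hyperboloid of Example 1 has $C=0$ and $H<0$, so $J=0$. The hypersurface $x_1\cdots x_{n+1}=1$, $x_i>0$, of Example 2 is a locally strongly convex affine hypersphere with $H<0$, $\hat\nabla C=0$ (so $\hat R\cdot C=0$) and $\hat R=0$; by Step 3, $J=-H$. $\blacksquare$
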